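# Cubic lower bounds for shortest-path circuits over $(\min,+)$

## The theorem: $S(n)\ge n^3/(9e^3)$

**Theorem 1.** For all $n\ge 4$, every $(\min,+)$ circuit computing SHORTEST-PATH on $n$ vertices has at least
$$\frac{(n-3)(n-2)^2}{2e^3}$$
$+$ gates. In particular, the minimum size $S(n)$ of such a circuit satisfies $S(n)\ge \dfrac{n^3}{9e^3}$ for all $n\ge 6$.

It follows from a statement about arbitrary directed graphs. Let $G=(V,E)$ be a directed graph without loops, $s\neq t$ two vertices, and let there be one variable $x_e$ for each edge $e$. For $x\in\mathbb N^E$ (with $\mathbb N=\{0,1,2,\dots\}$) and $P\subseteq E$ write $x(P)=\sum_{e\in P}x_e$. Let $\mathrm{dist}(x)$ be the minimum of $x(P)$ over all simple directed $s$–$t$ paths $P$, and let $\mathcal P_k$ be the set of simple $s$–$t$ paths with exactly $k$ edges. For a circuit $F$ let $S_+$ be its number of $+$ gates.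

**Theorem 2.** Let $k\ge1$, $\mathcal P_k\ne\emptyset$, and let $F$ be a $(\min,+)$ circuit with
$$\mathrm{dist}(x)\ \le\ F(x)\ \le\ \min_{P\in\mathcal P_k}x(P)\qquad\text{for all }x\in\mathbb N^E. \tag{1}$$
Then
$$\binom{S_+}{\lfloor k/2\rfloor}\ \ge\ |\mathcal P_k|. \tag{2}$$

We now unpack the words.

**Definition (circuit).** A $(\min,+)$ circuit is a directed acyclic graph whose leaves (inputs) carry variables or non-negative integer constants and whose internal nodes are gates labelled $\min$ or $+$, each with exactly two inputs. A $\min$ gate computes the minimum of its two input values, a $+$ gate their sum. The size is the number of gates. The circuit is skew if every $+$ gate has at least one input that is a leaf.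

A gate may feed many other gates, so a value computed once can be reused freely. For example, the gate computing $\min\{x_{12},\,x_{13}+x_{32}\}+x_{24}$ is allowed in a skew circuit, because $x_{24}$ is a leaf. The gate computing
$$\min\{x_{12},\,x_{13}+x_{32}\}+\min\{x_{24},\,x_{23}+x_{34}\}$$
is not: it glues together two computed pieces, "best way from $1$ to $2$" and "best way from $2$ to $4$".

**Definition (SHORTEST-PATH on $n$ vertices).** Let $n\ge2$. The graph is the complete directed graph on $\{1,\dots,n\}$ with $s=1$, $t=n$, and a variable $x_{ij}$ for each ordered pair $i\ne j$. A circuit computes SHORTEST-PATH if, for every assignment of non-negative integers to the variables, its output is the minimum of $\sum_{(i,j)\in P}x_{ij}$ over all simple directed paths $P$ from $1$ to $n$. The minimum size of such a circuit is $S(n)$.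

The classical Bellman–Ford dynamic program is a skew circuit of size $O(n^3)$, and for skew circuits a lower bound $\Omega(n^3)$ is known. The problem, taken from "Lower Bounds For Read-Once And Tropical Formulas", asks whether there are $c>0$ and $n_0$ with $S(n)\ge cn^3$ for all $n\ge n_0$, for circuits that need not be skew. Theorem 1 says yes, with $c=\frac1{9e^3}$ and $n_0=6$. Hence $S(n)=\Theta(n^3)$, and gates that glue two computed pieces save at most a constant factor.

Theorem 2 is more flexible in two ways. It counts $+$ gates only, and it needs only the sandwich (1), not equality. Condition (1) holds for $F=\mathrm{dist}$ and every $k$ with $\mathcal P_k\ne\emptyset$. It also holds when $F$ is the minimum over simple $s$–$t$ paths with exactly $k$, or at most $k$, edges, and likewise for walks in place of paths: a walk from $s$ to $t$ contains a simple $s$–$t$ path of no larger weight, and every $P\in\mathcal P_k$ is one of the walks allowed.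

## Two, three and four vertices, and Bellman–Ford

For $n=2$ the output is the input $x_{12}$, so $S(2)=0$.

For $n=3$ we must compute $\min\{x_{13},\,x_{12}+x_{23}\}$, and two gates suffice. One gate does not; in fact a gate of each kind is needed.

Without $\min$ gates the circuit computes an affine function $c+\sum m_ex_e$ with $c,m_e\ge 0$. The target is $0$ at $x=0$, so $c=0$. The target is also $0$ whenever only one variable is $1$ and the others are $0$, so all $m_e=0$. But the target is $1$ when all variables are $1$.

Without $+$ gates the circuit computes a minimum of leaves. At $x_{12}=x_{23}=5$, $x_{13}=10$ the target is $10$, so the leaves in this minimum are $x_{13}$ or constants $\ge10$. Then at $x_{12}=x_{23}=0$, $x_{13}=20$ the circuit returns at least $10$, while the target is $0$. So $S(3)=2$.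

For $n=4$ there are five paths, and
$$\min\Big\{x_{14},\ \min\{x_{12},x_{13}+x_{32}\}+x_{24},\ \min\{x_{13},x_{12}+x_{23}\}+x_{34}\Big\}$$
uses four $+$ gates and four $\min$ gates. Theorem 2 with $k=3$ speaks about the two paths $1\to2\to3\to4$ and $1\to3\to2\to4$ and gives $\binom{S_+}{1}\ge2$.

The general pattern is the Bellman–Ford circuit. We write it down with a hop bound $k$, where $2\le k\le n-1$, since we need it below both as a test case and as an upper bound. Let $I=\{2,\dots,n-1\}$. Put $D_1(v)=x_{1v}$ for $v\in I$, and for $2\le j\le k-1$, $v\in I$,
$$D_j(v)=\min\Big\{D_{j-1}(v),\ \min_{u\in I\setminus\{v\}}\big(D_{j-1}(u)+x_{uv}\big)\Big\};\qquad \text{output: }\min\Big\{x_{1n},\ \min_{u\in I}\big(D_{k-1}(u)+x_{un}\big)\Big\}. \tag{3}$$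
By induction on $j$, $D_j(v)$ is the minimum weight of a walk from $1$ to $v$ with at most $j$ edges all of whose vertices after the first lie in $I$: such a walk either has at most $j-1$ edges, or has a last edge $(u,v)$ with $u\in I$, $u\ne v$, preceded by a walk of the same kind to $u$ with at most $j-1$ edges. So the output is the minimum over walks from $1$ to $n$ with at most $k$ edges and all internal vertices in $I$. Every simple $1$–$n$ path with at most $k$ edges is such a walk. Conversely each such walk contains a simple $1$–$n$ path, which has no more edges and, weights being non-negative, no more weight. Hence the circuit computes the minimum weight of a simple $1$–$n$ path with at most $k$ edges. For $k=n-1$ this is SHORTEST-PATH.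

To count gates: each pair $(j,v)$ costs $n-3$ $+$ gates and $n-3$ $\min$ gates, and the output costs $n-2$ of each. The total size is
$$2(n-2)\big[(k-2)(n-3)+1\big]\ \le\ 2n\big[(k-2)n+1\big]\ \le\ 2kn^2 .$$
Each $+$ gate here knows a position $j$ and an edge $(u,v)$, which makes about $k\cdot n^2$ gates. We must show that no circuit does better in order of magnitude.

## From counting paths to counting gates

The purpose of this section is to deduce Theorem 1 from Theorem 2, so that only Theorem 2 remains.

Let $G$ be the complete digraph on $\{1,\dots,n\}$, $n\ge4$, let $1\le m\le\frac{n-2}2$, and $k=2m+1\le n-1$. A path in $\mathcal P_k$ is an ordered choice of $2m$ distinct internal vertices out of $n-2$, so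
$$|\mathcal P_k|=(n-2)(n-3)\cdots(n-1-2m),$$
which is the product of the $2m$ largest factors of $(n-2)!$. Their geometric mean is at least the geometric mean of all $n-2$ factors. For $N\ge1$ we have $e^N\ge N^N/N!$, that is, $N!\ge(N/e)^N$. So the geometric mean of the factors of $(n-2)!$ is at least $\frac{n-2}e$, and
$$|\mathcal P_k|\ \ge\ \Big(\frac{n-2}{e}\Big)^{2m}. \tag{4}$$
Now let $F$ be any circuit satisfying (1) for this $k$. Here $\lfloor k/2\rfloor=m$, so Theorem 2 and $m!\ge(m/e)^m$ give
$$\Big(\frac{n-2}{e}\Big)^{2m}\ \le\ \binom{S_+}{m}\ \le\ \frac{S_+^m}{m!}\ \le\ \Big(\frac{eS_+}{m}\Big)^m .$$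
Taking $m$-th roots,
$$S_+\ \ge\ \frac{m\,(n-2)^2}{e^3}. \tag{5}$$
A circuit computing SHORTEST-PATH has $F=\mathrm{dist}$, so (1) holds for every $k\le n-1$. Choose $m=\lfloor\frac{n-2}2\rfloor$, which is at least $1$ and at least $\frac{n-3}2$. Then $S_+\ge\frac{(n-3)(n-2)^2}{2e^3}$. For $n\ge6$ we have $n-3\ge\frac n2$ and $n-2\ge\frac{2n}3$, so
$$S(n)\ \ge\ S_+\ \ge\ \frac1{2e^3}\cdot\frac n2\cdot\frac{4n^2}9=\frac{n^3}{9e^3}.$$
This proves Theorem 1, given Theorem 2.

## Parse trees, and one tree for each path

From here on $F$ is a circuit satisfying (1). Distinguish the two inputs of each gate as left and right (they may be the same node).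

**Definition (parse tree).** A parse tree rooted at a circuit node $v$ is a rooted tree whose nodes are labelled by circuit nodes. If $v$ is a leaf, it is the single node $v$. If $v$ is a $\min$ gate, it is a root labelled $v$ with one child subtree, a parse tree rooted at one of the two inputs of $v$. If $v$ is a $+$ gate, it is a root labelled $v$ with a left and a right child subtree, which are parse trees rooted at the left and the right input of $v$. A parse tree of $F$ is one rooted at the output.

So a parse tree makes a choice at each $\min$ gate, separately each time the gate is visited. For a parse tree $T$ let $m_T(e)$ be the number of its leaves labelled $x_e$, $c_T\ge0$ the sum of its constant leaves, and $\mathrm{supp}(T)=\{e:m_T(e)\ge1\}$.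

For the gate $\min\{x_{12},x_{13}+x_{32}\}+\min\{x_{24},x_{23}+x_{34}\}$ there are four parse trees. One of them has support $\{13,32,23,34\}$. This is not a path, but it contains the path $1\to3\to4$.

**Lemma 1.** There are finitely many parse trees, and $F(x)=\min_T\big(c_T+\sum_e m_T(e)x_e\big)$ over all parse trees $T$ of $F$. Two distinct nodes of a parse tree with the same label are never in ancestor–descendant relation.

*Proof.* We show finiteness and the formula for every circuit node $v$, with parse trees rooted at $v$, by induction from the leaves up. For a leaf there is one tree and the formula is clear. At a $\min$ gate the trees are those of its two inputs with a root added, and the minimum over both families is the minimum of the two input values. At a $+$ gate the trees are pairs $(T_1,T_2)$, and $\min_{T_1,T_2}(\mathrm{val}\,T_1+\mathrm{val}\,T_2)=\min_{T_1}\mathrm{val}\,T_1+\min_{T_2}\mathrm{val}\,T_2$. For the last claim: each step down in a parse tree goes from a gate to one of its inputs, so equal labels on an ancestor and a proper descendant would give a directed cycle in the circuit. $\square$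

The next lemma turns (1) into two combinatorial facts.

**Lemma 2.** (i) For every parse tree $T$ of $F$, $\mathrm{supp}(T)$ contains an $s$–$t$ path. (ii) For every $p\in\mathcal P_k$ there is a parse tree $T_p$ of $F$ with $m_{T_p}(e)=1$ for $e\in p$ and $m_{T_p}(e)=0$ for $e\notin p$.

*Proof.* (i) Suppose not. Put $x_e=0$ on $\mathrm{supp}(T)$ and $x_e=c_T+1$ elsewhere. By Lemma 1, $F(x)\le c_T$. But every $s$–$t$ path uses an edge outside $\mathrm{supp}(T)$, so $\mathrm{dist}(x)\ge c_T+1$. This contradicts the left half of (1).

(ii) Put $x_e=1$ on $p$ and $x_e=k+1$ elsewhere. The right half of (1) gives $F(x)\le x(p)=k$, so some parse tree $T$ has $c_T+\sum_em_T(e)x_e\le k$. An edge outside $p$ would cost $k+1$, so $\mathrm{supp}(T)\subseteq p$. By (i), $\mathrm{supp}(T)$ contains an $s$–$t$ path; since $p$ is a simple path, the only $s$–$t$ path using only edges of $p$ is $p$ itself. So $\mathrm{supp}(T)=p$, all $k$ multiplicities on $p$ are at least $1$, and their sum is at most $k$. Hence all equal $1$. $\square$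

Fix one tree $T_p$ for each $p\in\mathcal P_k$. It has exactly $k$ variable leaves, one for each edge of $p$. The content of a node of $T_p$ is the set of edges labelling the variable leaves in its subtree.

**Lemma 3.** If a node $y'$ of $T_p$ has nonempty content, no other node of $T_p$ has the same label as $y'$.

*Proof.* Suppose $y\ne y'$ has the same label. By Lemma 1 the subtrees at $y$ and $y'$ are disjoint. Replace the subtree at $y'$ by a copy of the subtree at $y$. The labels agree, so the result is a parse tree of $F$. Each edge of $p$ labels exactly one leaf of $T_p$, so the edges in the content of $y'$ have lost their only leaf, and the copy does not bring them back. The new support therefore lies in $p$ minus the content of $y'$, a proper subset of $p$, which contains no $s$–$t$ path. This contradicts Lemma 2(i). $\square$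

## Counting gates one at a time, or all at once

Call a $+$ node of $T_p$ branching if both its children have nonempty content. The nodes of nonempty content form a tree with $k$ leaves in which each inner node has one or two children, and two exactly at the branching nodes. So there are exactly $k-1$ branching nodes, and by Lemma 3 their labels are distinct gates. Let $B_p$ be the set of these $k-1$ gates.

The first thing to try is double counting. Let $N_g=\#\{p\in\mathcal P_k: g\in B_p\}$. Summing over $g$ (for $k\ge2$),
$$(k-1)\,|\mathcal P_k|=\sum_gN_g\ \le\ S_+\cdot\max_gN_g. \tag{6}$$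
With $k=n-1$ this gives $n^3$ if each gate serves at most a fraction $O(1/n^2)$ of all paths. That is false, already for Bellman–Ford (3). A parse tree there spells out a walk with at most $n-1$ edges, so for a path $p$ with $n-1$ edges the tree $T_p$ is forced, and it ends with the gate $D_{n-2}(u)+x_{un}$, where $u$ is the last internal vertex of $p$. This gate serves $(n-3)!$ of the $(n-2)!$ paths, a fraction $\frac1{n-2}$, and (6) yields only $S_+\ge(n-2)^2$.

In Bellman–Ford one can discard the output layer. In a circuit that is not skew, such heavy gates can sit elsewhere: one may finish with $\min_w\big(A(w)+B(w)\big)$, where $A(w)$ is the best walk from $1$ to $w$ with at most $j$ edges and $B(w)$ the best walk from $w$ to $n$ with at most $n-1-j$ edges. We would have to prove that in an unknown circuit a good share of each $B_p$ consists of light gates, and the exchange argument of Lemma 3 says nothing about this.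

The second thing to try is to use the whole set $B_p$ as a fingerprint of $p$. Suppose $p\mapsto B_p$ is injective. Then $\binom{S_+}{k-1}\ge|\mathcal P_k|$. But $|\mathcal P_k|\le(n-2)^{k-1}$ in the complete digraph, and $\binom Sj\ge(S/j)^j$ for $S\ge j\ge 1$. So this inequality already holds when $S_+=(k-1)(n-2)$ and cannot give more than a quadratic bound.

The fingerprint is too large. If a set of $j$ gates determines $p$, then $(eS_+/j)^j\ge\binom{S_+}{j}\ge|\mathcal P_k|$, and $|\mathcal P_k|$ is about $(n/e)^{k-1}$ or more by (4). So $S_+$ is at least about $\frac je\,(n/e)^{(k-1)/j}$. To see $n^2$ we need $j$ to be about $\frac{k-1}2$: half of the branching gates must suffice.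

In Bellman–Ford they do. Let $k=n-1$, and let $p$ visit $v_0,v_1,\dots,v_k$. Then $T_p$ is $(\cdots((x_{v_0v_1}+x_{v_1v_2})+x_{v_2v_3})+\cdots)+x_{v_{k-1}v_k}$. Record only the gates at which the second, fourth, sixth edges and so on are added. Each recorded gate knows a position and an edge, so we know $v_1,v_2$, then $v_3,v_4$, and so on, and hence the whole path.

For an arbitrary tree we need a rule to choose half of the gates and a reason why they determine $p$. A hint for the rule: cutting the tree below $j$ chosen $+$ nodes leaves $2j+1$ pieces. If each piece is to hold at most one variable leaf, then $k\le2j+1$, so $j\ge\lfloor k/2\rfloor$. The next section attains this minimum.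

## Every second addition gate: the set $\Gamma_p$

**Definition (selected nodes).** Define $r(v)\in\{0,1\}$ for the nodes $v$ of $T_p$ from the leaves up, together with a set of selected nodes:

* a variable leaf has $r=1$, a constant leaf $r=0$;
* a $\min$ node has the $r$ of its child;
* a $+$ node with children $a,b$ is selected if $r(a)=r(b)=1$, and then $r=0$; otherwise $r=r(a)+r(b)$.

So $r(v)$ counts the variable leaves still waiting for a partner; as soon as two wait, we select and reset.

On the left-leaning tree of Bellman–Ford, the first $+$ node joins two leaves and is selected ($r=0$). The next has $r=0+1=1$, the next has $1+1$ and is selected, and so on: every second one. On a balanced tree $(x_{e_1}+x_{e_2})+(x_{e_3}+x_{e_4})$ the two lower nodes are selected and the top one is not. The five pieces are the top node with its two cut points, holding no variable leaf, and four pieces with one leaf each.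

**Lemma 4.** (i) For every node $v$ of $T_p$,
$$\#\{\text{variable leaves at or below }v\}=r(v)+2\cdot\#\{\text{selected nodes at or below }v\}. \tag{7}$$
(ii) $r(v)$ is the number of variable leaves that can be reached downwards from $v$ without meeting a selected node, where $v$ itself counts as met if it is selected. (iii) $T_p$ has exactly $\lfloor k/2\rfloor$ selected nodes. Their labels are distinct $+$ gates, and each of these gates labels exactly one node of $T_p$.

*Proof.* (i) Induction from the leaves up. Leaves and $\min$ nodes are immediate. At a $+$ node with children $a,b$, adding (7) for $a$ and $b$ gives $r(a)+r(b)$ plus twice the number of selected nodes strictly below. If the node is not selected, this is (7). If it is selected, $r(a)+r(b)=2$ is replaced by $0$ plus twice the one new selected node.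

(ii) Again by induction. A selected $v$ has $r(v)=0$, and nothing is reached. At an unselected $+$ node the reachable leaves are those of $a$ and those of $b$, in number $r(a)+r(b)=r(v)$. Leaves and $\min$ nodes are clear.

(iii) At the root, (7) reads $k=r+2\cdot\#\{\text{selected}\}$ with $r\in\{0,1\}$, so there are $\lfloor k/2\rfloor$ selected nodes. A selected node has at least two variable leaves below it, so its content is nonempty. By Lemma 3, no other node of $T_p$ has its label. $\square$

Let $\Gamma_p$ be the set of labels of the selected nodes; thus $|\Gamma_p|=\lfloor k/2\rfloor$.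

**Definition (components).** Let $\Gamma=\Gamma_p$ and $H=\{\mathrm{root}\}\cup(\Gamma\times\{L,R\})$. The start node of $h=\mathrm{root}$ is the root of $T_p$; the start node of $(g,L)$ or $(g,R)$ is the left or right child of the unique node of $T_p$ labelled $g$. The component $C_h(p)$ is the part of $T_p$ reachable downwards from the start node of $h$, truncated at nodes with label in $\Gamma$; these nodes are kept, unexpanded, and called ports.

Three facts will be used.

First, the label $v_h$ of the start node is the output of $F$, or the left or right input of $g$. It depends on $h$ only, not on $p$.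

Second, every variable leaf of $T_p$ lies in exactly one component: go up from the leaf to the nearest selected node; if it is labelled $g$ and we arrive from the left (right), the component is that of $(g,L)$ ($(g,R)$), and if there is no such node it is that of $\mathrm{root}$.

Third, by Lemma 4(iii) the nodes with label in $\Gamma$ are exactly the selected nodes, so by Lemma 4(ii) the number of variable leaves in $C_h(p)$ is $r(\text{start node})\le1$. Each component contains at most one variable leaf.

## Recombining two paths across a cut

Suppose two paths $p,p'$ have $\Gamma_p=\Gamma_{p'}=\Gamma$. Then both trees fall into components indexed by the same $H$, and for each $h$ the components $C_h(p)$ and $C_h(p')$ have the same root label $v_h$ and ports in the same set $\Gamma$. So for each $h$ we may choose freely between the two and reassemble. The reassembled tree is a parse tree of $F$, so its support contains an $s$–$t$ path and must cross every $s$–$t$ cut. This is what constrains $p'$. For $S\subseteq V$ write $\delta^+(S)=\{(a,b)\in E:a\in S,\ b\notin S\}$.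

**Lemma 5 (cut lemma).** Let $p,p'\in\mathcal P_k$ with $\Gamma_p=\Gamma_{p'}=\Gamma$, and let $S\subseteq V$ with $s\in S$, $t\notin S$. Then there is one $h\in H$ such that both $C_h(p)$ and $C_h(p')$ contain a variable leaf whose edge lies in $\delta^+(S)$.

*Proof.* Suppose not. Then for each $h\in H$ we can choose $q(h)\in\{p,p'\}$ such that $C_h(q(h))$ has no variable leaf with edge in $\delta^+(S)$. Define recursively a parse tree $\tau_h$ rooted at $v_h$: take $C_h(q(h))$, and at each port labelled $g'$ put the $+$ gate $g'$ with left subtree $\tau_{(g',L)}$ and right subtree $\tau_{(g',R)}$.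

The recursion terminates. A port $g'$ of $C_{(g,L)}(q)$ or $C_{(g,R)}(q)$, with $q\in\{p,p'\}$, labels a node strictly below the node labelled $g$ in $T_q$, so $g'$ is a proper descendant of $g$ in the circuit. Thus constructing $\tau_{(g,L)}$ and $\tau_{(g,R)}$ only calls for gates of $\Gamma$ strictly below $g$ in one fixed acyclic graph. The trees $T_p$ and $T_{p'}$ may nest the gates of $\Gamma$ differently, and a gate of $\Gamma$ may occur several times or not at all in the result; neither matters.

The result $\tau_{\mathrm{root}}$ is a parse tree of $F$: inside a component it follows $T_p$ or $T_{p'}$, and at a port $g'$ its two subtrees are rooted at $v_{(g',L)}$ and $v_{(g',R)}$, the inputs of $g'$. Each of its variable leaves comes from some $C_h(q(h))$, so $\mathrm{supp}(\tau_{\mathrm{root}})\cap\delta^+(S)=\emptyset$. But an $s$–$t$ path starts in $S$ and ends outside $S$, so it uses an edge of $\delta^+(S)$. So $\mathrm{supp}(\tau_{\mathrm{root}})$ contains no $s$–$t$ path, contradicting Lemma 2(i). $\square$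

## The set $\Gamma_p$ determines the path

We show that $\Gamma_p=\Gamma_{p'}$ implies $p=p'$. Let $p$ visit $s=v_0,v_1,\dots,v_k=t$ in this order, put $V(p)=\{v_0,\dots,v_k\}$ and $e_i=(v_{i-1},v_i)$ for $1\le i\le k$.

**Step 1.** *This step gives each edge of $p$ its own index in $H$.* Let $h_i$ be the index with the leaf of $e_i$ in $C_{h_i}(p)$. Components contain at most one variable leaf, so $h_1,\dots,h_k$ are distinct.

**Step 2.** *This step finds in $T_{p'}$ a partner $f_i$ for each edge $e_i$.* Fix $i$ and let $S$ be any vertex set with
$$S\cap V(p)=\{v_0,\dots,v_{i-1}\}.$$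
Then $s\in S$ and $t\notin S$. The edge $e_j=(v_{j-1},v_j)$ is in $\delta^+(S)$ exactly when $j-1\le i-1$ and $j\ge i$, that is, only for $j=i$. So in Lemma 5 the component $C_h(p)$ must contain the leaf of $e_i$, which forces $h=h_i$. Hence $C_{h_i}(p')$ contains a variable leaf with edge in $\delta^+(S)$. Since $C_{h_i}(p')$ has at most one variable leaf, it has exactly one; call its edge $f_i=(a,b)$. It does not depend on which $S$ we took.

**Step 3.** *This step locates the ends of $f_i$ by varying $S$.* By Step 2, $a\in S$ and $b\notin S$ for every $S$ with $S\cap V(p)=\{v_0,\dots,v_{i-1}\}$. Vertices outside $V(p)$ may be put into $S$ or left out as we like. If $a\notin V(p)$, leave $a$ out of $S$: contradiction. If $b\notin V(p)$, put $b$ into $S$: contradiction. So $a,b\in V(p)$, and therefore $a\in\{v_0,\dots,v_{i-1}\}$ and $b\in\{v_i,\dots,v_k\}$. The edge $f_i$ has both ends on $p$ and goes forward in the order $v_0,v_1,\dots,v_k$.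

**Step 4.** *This step checks that the $f_i$ are all of $p'$, and concludes.* The leaves carrying $f_1,\dots,f_k$ lie in the components $C_{h_1}(p'),\dots,C_{h_k}(p')$, which have distinct indices, so they are $k$ different variable leaves of $T_{p'}$. Now $T_{p'}$ has exactly $k$ variable leaves, one for each edge of $p'$. Hence $f_1,\dots,f_k$ are all the edges of $p'$. So $p'$ has $k+1$ distinct vertices, all in the $(k+1)$-element set $V(p)$, and each of its edges goes forward in the order $v_0,\dots,v_k$. It therefore visits all of $V(p)$ in increasing order, that is, $p'=p$.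

Thus $p\mapsto\Gamma_p$ is an injection from $\mathcal P_k$ into the set of $\lfloor k/2\rfloor$-element sets of $+$ gates of $F$, so $\binom{S_+}{\lfloor k/2\rfloor}\ge|\mathcal P_k|$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

Note where the two requirements on $\Gamma_p$ met. That components hold at most one variable leaf was used in Steps 1 and 2. That $\Gamma_p$ has only $\lfloor k/2\rfloor$ elements was used in the exponent $2$ of $(n-2)^2$ in (5).

## Hop-bounded shortest paths

The same inequality (5), used for smaller $k$, gives the right order for every hop bound.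

**Theorem 3.** Let $S^{(k)}(n)$ be the minimum size of a circuit computing the minimum weight of a simple $1$–$n$ path with at most $k$ edges in the complete digraph on $n$ vertices. For all $n\ge4$ and $3\le k\le n-1$,
$$\frac{k\,n^2}{16e^3}\ \le\ S^{(k)}(n)\ \le\ 2kn^2 .$$
For $k=2$, $n-2\le S^{(2)}(n)\le2(n-2)$; for $k=1$, $S^{(1)}(n)=0$.

*Proof.* **Step 1.** *Lower bound for $k\ge3$.* Let $m=\lfloor\frac{k-1}2\rfloor\ge1$ and $k'=2m+1\le k$. Since $k\le n-1$, we have $m\le\frac{n-2}2$. The function is at least $\mathrm{dist}$ and at most $\min_{P\in\mathcal P_{k'}}x(P)$, so (1) holds with $k'$ in place of $k$, and (5) applies with this $m$. For $k=3$, $m=1\ge\frac k4$; for $k\ge4$, $m\ge\frac{k-2}2\ge\frac k4$. Also $n-2\ge\frac n2$. So $S_+\ge\frac k4\cdot\frac{n^2}4\cdot\frac1{e^3}=\frac{kn^2}{16e^3}$.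

**Step 2.** *Lower bound for $k=2$.* Here Theorem 2 with $k=2$ reads $\binom{S_+}1\ge|\mathcal P_2|=n-2$.

**Step 3.** *Upper bounds.* For $k\ge2$ the circuit (3) computes the function with size $2(n-2)[(k-2)(n-3)+1]\le2kn^2$, which equals $2(n-2)$ for $k=2$. For $k=1$ the output is the input $x_{1n}$, and no gate is needed. $\blacksquare$

So Bellman–Ford is optimal up to a constant factor among all $(\min,+)$ circuits at every hop bound $k$. With $k=n-1$ the upper bound also gives $S(n)\le2n^3$.

## A larger constant: more than $\frac1{20}$

In deducing Theorem 1 we took the longest paths and bounded $|\mathcal P_k|$ crudely. Choosing $k$ as a fraction of $n$ and using Stirling's formula does better.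

**Theorem 4.** The minimum number $S_+(n)$ of $+$ gates in a circuit for SHORTEST-PATH satisfies
$$\liminf_{n\to\infty}\frac{S_+(n)}{n^3}\ \ge\ \max_{0<\kappa<1}\ \frac{\kappa}{2e^3}\,(1-\kappa)^{-2(1-\kappa)/\kappa}\ >\ \frac1{20}.$$

*Proof.* **Step 1.** *The bound for a fixed $\kappa\in(0,1)$.* Let $m=\lfloor\kappa n/2\rfloor$ and $k=2m+1$. For large $n$ we have $m\ge1$ and $2m\le\kappa n\le n-2$, so $k\le n-1$. From $|\mathcal P_k|\le\binom{S_+}m\le S_+^m/m!$ we get
$$S_+\ \ge\ \Big(m!\cdot\frac{(n-2)!}{(n-2-2m)!}\Big)^{1/m}.$$
By Stirling, $(m!)^{1/m}=(1+o(1))\frac me=(1+o(1))\frac{\kappa n}{2e}$. Also $\ln(n-2)!=n\ln n-n+O(\log n)$. Since $n-2-2m=(1-\kappa)n+O(1)$,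
$$\ln(n-2-2m)!=(1-\kappa)n\ln n+(1-\kappa)n\ln(1-\kappa)-(1-\kappa)n+O(\log n).$$
Subtracting,
$$\ln\frac{(n-2)!}{(n-2-2m)!}=\kappa n\ln n-\big[\kappa+(1-\kappa)\ln(1-\kappa)\big]n+O(\log n).$$
Divide by $m=\frac{\kappa n}2+O(1)$. The error $O(1)$ in $m$ changes the quotient by $O(\frac{\log n}n)=o(1)$, so the quotient is
$$2\ln n-2-\frac{2(1-\kappa)\ln(1-\kappa)}\kappa+o(1).$$
Hence
$$S_+\ \ge\ (1+o(1))\,\frac{\kappa n}{2e}\cdot\frac{n^2}{e^2}\,(1-\kappa)^{-2(1-\kappa)/\kappa},$$
and $\liminf S_+(n)/n^3\ge\varphi(\kappa)$ with $\varphi(\kappa)=\frac\kappa{2e^3}(1-\kappa)^{-2(1-\kappa)/\kappa}$.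

**Step 2.** *The numerical value.* We have $\varphi(\kappa)>\frac1{20}$ exactly when
$$\ln\kappa-\frac{2(1-\kappa)}\kappa\ln(1-\kappa)\ >\ \ln\frac{e^3}{10}=3-\ln10\approx0.6974 .$$
At $\kappa=0.58$ the left side is approximately $-0.5447+1.2564=0.7117$. So $\varphi(0.58)\approx\frac{2.037}{40.17}\approx0.0507>\frac1{20}$.

**Step 3.** *The maximum exists.* The function $\varphi$ is continuous on $(0,1)$. As $\kappa\to0$ we have $\ln(1-\kappa)\sim-\kappa$, so $(1-\kappa)^{-2(1-\kappa)/\kappa}\to e^2$ and $\varphi\to0$. As $\kappa\to1$ we have $(1-\kappa)\ln(1-\kappa)\to0$, so $\varphi\to\frac1{2e^3}$. By Step 2, $\varphi(0.58)\approx\frac{2.037}{2e^3}$ is larger than both limits. So the supremum is attained inside $(0,1)$. Since Step 1 holds for every $\kappa$, it holds for the maximizing one. $\blacksquare$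

Since $S(n)\ge S_+(n)$, Theorems 3 and 4 together give
$$\frac1{20}\ <\ \liminf_{n\to\infty}\frac{S(n)}{n^3}\ \le\ \limsup_{n\to\infty}\frac{S(n)}{n^3}\ \le\ 2 .$$
The exact leading constant is not determined by these arguments.
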